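
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A nonreflexive $L$-embedded subspace of $L^1$\\ whose dual has no nontrivial $M$-ideals}


\begin{abstract}
We construct nonreflexive $L$-embedded subspaces of $L^1$-spaces whose duals have no nontrivial
$M$-ideals. They exist over the real and over the complex scalars and can be taken separable. The space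
consists of functions on the arrows $x\to\gamma x$ of an ergodic measure-preserving group action; its norm
adds an $L^1(\ell^p)$-norm over the sources of the arrows and one over their targets, with $1<p\le2$. We also
determine for which actions and exponents this construction has the required properties.
\end{abstract}

\section{The question and the answer}

Let $\mathbb K\in\{\mathbb R,\mathbb C\}$ be the scalar field. An \emph{$L$-projection} on a Banach space $W$
is a linear projection $P$ with
\[
\|w\|=\|Pw\|+\|w-Pw\|\qquad(w\in W);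
\]
its range is called an \emph{$L$-summand}. A closed subspace $J\subseteq W$ is an \emph{$M$-ideal} if its
annihilator $J^\perp$ is an $L$-summand in $W^*$; it is \emph{nontrivial} if $J\ne\{0\}$ and $J\neq W$. A
Banach space $Y$ is \emph{$L$-embedded} if $Y$, identified with its canonical image, is an $L$-summand
in $Y^{**}$. An \emph{$L^1$-space} is a space $L^1(\mu)$ for some measure $\mu$. The following
question is posed in \cite{source}.

\begin{quote}\itshape
Does there exist a nonreflexive $L$-embedded subspace $Y$ of an $L^1$-space such that $Y^*$ has no nontrivial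
$M$-ideals?
\end{quote}

If $Y$ is nonreflexive and $L$-embedded, then $Y^{**}=Y\oplus_1Y_s$ with $Y_s\ne\{0\}$, so the bidual
always carries a nontrivial $L$-projection. On the other hand, $J\mapsto J^\perp$ identifies the $M$-ideals of
$Y^*$ with those $L$-summands of $Y^{**}$ that are weak$^*$-closed, and the summand $Y$ is not
among them: it is weak$^*$-dense and different from $Y^{**}$. The question is thus whether the $L$-structure of the
bidual must leave a trace one level lower, in $Y^*$.

Two examples mark the extremes. The space $L^1(X,\mu)$ of a nonatomic probability space is nonreflexive and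
$L$-embedded, but $f\mapsto 1_Ef$ is an $L$-projection for every measurable $E$, and its adjoint has as range the
$M$-ideal $1_EL^\infty$. At the other extreme, $\ell^2$ embeds isometrically in $L^1$ by means of Gaussian
variables, and its dual has no nontrivial $M$-ideals, because $\|\xi+\eta\|=\|\xi\|+\|\eta\|$ fails in a strictly
convex space for linearly independent $\xi,\eta$; but $\ell^2$ is reflexive. The obvious mixture $L^1(X;\ell^2)$ is
nonreflexive, but it is still cut by every $1_E$. The idea of this paper is to impose two such mixed norms on the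
same functions, one along ``rows'' and one along ``columns'', and to let an ergodic action tie the rows and
columns together so that no set can cut both.

\subsection*{The construction}
Let $(X,\mu)$ be a nonatomic probability space and $\Gamma$ a countable group with identity $e$ acting on $X$ by
bimeasurable $\mu$-preserving bijections $x\mapsto\gamma x$. The action is \emph{ergodic} if every measurable
$E$ with $\mu(\gamma E\,\triangle\,E)=0$ for all $\gamma\in\Gamma$ has $\mu(E)\in\{0,1\}$.

We view $(x,\gamma)\in X\times\Gamma$ as an arrow that leaves $x$ and arrives at $\gamma x$. A measurable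
function $f:X\times\Gamma\to\mathbb K$ then has at each $x$ a \emph{row}, its values on the arrows leaving $x$,
and at each $y$ a \emph{column}, its values on the arrows arriving at $y$:
\[
(Rf)(x)=\bigl(f(x,\gamma)\bigr)_{\gamma\in\Gamma},\qquad
(Cf)(y)=\bigl(f(\gamma^{-1}y,\gamma)\bigr)_{\gamma\in\Gamma}.
\]
The index $\gamma$ of an entry is its \emph{slot}. For $1\le p<\infty$ put
\[
\|f\|_R=\int_X\|(Rf)(x)\|_{\ell^p}\,d\mu(x),\qquad
\|f\|_C=\int_X\|(Cf)(y)\|_{\ell^p}\,d\mu(y),\qquad \|f\|=\|f\|_R+\|f\|_C ,
\]
and let $Y_p$ be the space of all $f$ with $\|f\|<\infty$, where functions that agree off a null set of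
$X\times\Gamma$ are identified. (Null sets refer to $\mu$ times counting measure. As $\mu$ is invariant, $\|f\|_C$
does not depend on the representative.)

\begin{theorem}\label{thm:A}
Let $1<p\le2$ and let the action be ergodic. Then $Y_p$ is isometric to a closed subspace of an $L^1$-space, is
$L$-embedded and nonreflexive, and $Y_p^*$ has no nontrivial $M$-ideals.
\end{theorem}

\begin{corollary}\label{cor:answer}
The answer to the question is yes, over both scalar fields, and the space can be taken separable.
\end{corollary}

\begin{proof}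
Let $\Gamma=\mathbb Q/\mathbb Z$ act by translation on $X=\mathbb R/\mathbb Z$ with Lebesgue measure, and let
$p=2$. If $E$ is invariant, comparing Fourier coefficients of $1_E$ and its translates gives
$\widehat{1_E}(n)\,(e^{2\pi in\gamma}-1)=0$ for all $n\in\mathbb Z$ and $\gamma\in\Gamma$. For $n\neq0$ take
$\gamma=1/(2n)$ to get $\widehat{1_E}(n)=0$. So $1_E$ is a.e.\ constant, the action is ergodic, and
Theorem~\ref{thm:A} applies. The map $f\mapsto(Rf,Cf)$ embeds $Y_2$ isometrically in
$L^1(X;\ell^2)\oplus_1L^1(X;\ell^2)$, which is separable.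
\end{proof}

The hypotheses on $p$ and on the action cannot be relaxed within this construction.

\begin{theorem}\label{thm:B}
Let $1\le p<\infty$ and consider any action as above. Then $Y_p$ is a nonreflexive $L$-embedded space, isometric to
a subspace of an $L^1$-space, with $Y_p^*$ having no nontrivial $M$-ideals, if and only if $1<p\le2$ and the
action is ergodic. Moreover $Y_p$ always contains a $1$-complemented isometric copy of $L^1(X,\mu)$.
\end{theorem}

So in the situation of Theorem~\ref{thm:A} the space $Y_p$ contains, even $1$-complemented, a copy of $L^1(X,\mu)$,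
whose dual has the $M$-ideals $1_EL^\infty$, while $Y_p^*$ itself has no nontrivial ones.

Section~\ref{sec:Lproj} collects what we need about $L$-projections. In Section~\ref{sec:grid} the main idea is
carried out by hand on a finite grid. Sections~\ref{sec:space} and~\ref{sec:L1} establish the basic
properties of $Y_p$ and its embedding in $L^1$, Section~\ref{sec:noM} excludes $M$-ideals, and
Section~\ref{sec:sharp} proves Theorem~\ref{thm:B}.

\section{$L$-projections and reflections}\label{sec:Lproj}

Let $Q$ be an $L$-projection on a Banach space $W$. Applying the definition to $\xi\pm\eta$, we get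
\begin{equation}\label{eq:add}
\|\xi\pm\eta\|=\|\xi\|+\|\eta\|\qquad(\xi\in\operatorname{ran}Q,\ \eta\in\ker Q).
\end{equation}
All our arguments against $L$-projections exhibit $\xi\in\operatorname{ran}Q$ and $\eta\in\ker Q$ for which
$\xi+\eta$ \emph{saves norm}, that is, has norm smaller than \eqref{eq:add} allows unless the vectors vanish.
The first application of this principle is Lemma~\ref{lem:reflect}, by which $Q$ commutes with certain reflections.

\begin{lemma}\label{lem:commute}
Any two $L$-projections $P,Q$ on a Banach space commute.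
\end{lemma}

\begin{proof}
Let $x\in\operatorname{ran}P$. Then $(I-P)(I-Q)x=-(I-P)Qx$. Applying the $L$-projection identity for $Q$ to $x$ and that for
$P$ to $Qx$ and $(I-Q)x$, we get
\[
\|x\|=\|Qx\|+\|(I-Q)x\|=\|PQx\|+\|P(I-Q)x\|+2\|(I-P)Qx\|\ge\|x\|+2\|(I-P)Qx\|,
\]
since $PQx+P(I-Q)x=Px=x$. So $(I-P)QP=0$. The same with $I-P$ in place of $P$ gives $PQ(I-P)=0$. Hence
$QP=PQP=PQ$.
\end{proof}

\begin{lemma}\label{lem:reflect}
Let $P$ be a bounded projection on a Banach space $W$ such that $V=I-2P$ is an isometry, and suppose that for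
some $k<2$
\begin{equation}\label{eq:k}
\|P\xi\|+\|(I-P)\xi\|\le k\|\xi\|\qquad(\xi\in W).
\end{equation}
Then $P$ commutes with every $L$-projection $Q$ on $W$.
\end{lemma}

\begin{proof}
Since $V^2=I$, the operator $Q'=VQV$ is an $L$-projection, so it commutes with $Q$ by Lemma~\ref{lem:commute}. Let
$\xi\in\operatorname{ran}Q(I-Q')$. Then $Q\xi=\xi$ and $Q'\xi=0$, so $QV\xi=VQ'\xi=0$. Thus
$\xi\in\operatorname{ran}Q$ and $V\xi\in\ker Q$, and \eqref{eq:add} gives $\|\xi\pm V\xi\|=2\|\xi\|$. But
$\xi+V\xi=2(I-P)\xi$ and $\xi-V\xi=2P\xi$, so $\|(I-P)\xi\|=\|P\xi\|=\|\xi\|$. By \eqref{eq:k},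
$2\|\xi\|\le k\|\xi\|$, so $\xi=0$.

Hence $Q=QQ'$. Conjugating by $V$ exchanges $Q$ and $Q'$, so $Q'=Q'Q=QQ'=Q$. This says $VQ=QV$, that is, $PQ=QP$.
\end{proof}

We use repeatedly that the dual of $Y\oplus_1Y$ is $Y^*\oplus_\infty Y^*$ and that its bidual is
$Y^{**}\oplus_1Y^{**}$. One consequence is the following, which we need for Theorem~\ref{thm:B}.

\begin{lemma}\label{lem:Msummand}
If $P$ is an $L$-projection on $Y$ with $0\ne P\ne I$, then $P^*Y^*$ is a nontrivial $M$-ideal in $Y^*$.
\end{lemma}

\begin{proof}
The map $Y\to Y\oplus_1Y$, $f\mapsto(Pf,(I-P)f)$, is an isometry, hence so is its bidual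
$\xi\mapsto(P^{**}\xi,(I-P)^{**}\xi)$ from $Y^{**}$ into $Y^{**}\oplus_1Y^{**}$. So $P^{**}$ and $(I-P)^{**}$ are
$L$-projections. The annihilator of the closed subspace $P^*Y^*$ is
$\ker P^{**}=\operatorname{ran}(I-P)^{**}$, an $L$-summand. Finally, $P^*$ is a projection with $P^*\ne0$ and
$P^*\ne I$, so $P^*Y^*$ is neither $\{0\}$ nor $Y^*$.
\end{proof}

\section{The main idea on a finite grid}\label{sec:grid}

Let $W$ be the space of scalar functions on $\{1,\dots,n\}^2$ with
\[
\|f\|=\sum_{i}\bigl\|(f(i,j))_j\bigr\|_{\ell^p}+\sum_j\bigl\|(f(i,j))_i\bigr\|_{\ell^p},\qquad 1<p<\infty .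
\]
The case $n=2$ already shows everything. (For a transitive action of a group of order $n$ on $n$ points, the arrow
$(x,\gamma)$ is determined by its ends $x$ and $\gamma x$; so $W$ is the analogue of $Y_p$ for such an action.)

\begin{proposition}\label{prop:grid}
The only $L$-projections on $W$ are $0$ and $I$.
\end{proposition}

\begin{proof}
Let $e_{ij}$ be the unit functions and $P_{ij}$ the coordinate projections $f\mapsto f(i,j)e_{ij}$. Changing the sign
of one entry is an isometry. Moreover,
\begin{equation}\label{eq:ab}
a+b\le2^{1-1/p}(a^p+b^p)^{1/p}\qquad(a,b\ge0),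
\end{equation}
and applying this in each row and column, with $a$ and $b$ the $\ell^p$-norms of the parts at $(i,j)$ and off
$(i,j)$, gives $\|P_{ij}f\|+\|(I-P_{ij})f\|\le2^{1-1/p}\|f\|$. Since $p<\infty$, we have
$2^{1-1/p}<2$. By Lemma~\ref{lem:reflect}, an $L$-projection $Q$ on $W$ commutes with all $P_{ij}$. So
$Qe_{ij}=q_{ij}e_{ij}$ with $q_{ij}\in\{0,1\}$.

Let $j\ne k$. If $q_{ij}\neq q_{ik}$, then \eqref{eq:add} would give
$\|e_{ij}+e_{ik}\|=\|e_{ij}\|+\|e_{ik}\|=4$. But $e_{ij}+e_{ik}$ has norm $2^{1/p}$ in its row and $1$ in each of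
two columns, so $\|e_{ij}+e_{ik}\|=2^{1/p}+2<4$, because $p>1$. So $q$ is constant on rows and, in the same way, on
columns. As one gets from any entry to any other by a move in a row and a move in a column, $q$ is constant.
\end{proof}

To reach the infinite-dimensional problem we keep this scheme, but three things change.
\begin{itemize}
\item An $M$-ideal of $Y^*$ gives an $L$-projection $Q$ on $Y^{**}$, a space whose elements are not functions. We
therefore work not with vectors but with the operators $P_S^{**}$, where $P_S$ is restriction to a set $S$ of arrows.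
\item Single arrows have measure zero. The role of entries is taken over by sets of arrows that meet each row and
each column at most once, and the path from one entry to another is provided by ergodicity.
\item Even when the finite-grid argument has removed $\operatorname{ran}Q$ from all sets of that kind, an element of
$Y^{**}$ may live ``at infinity'' in $\Gamma$ (Remark~\ref{rem:escape}). A last step, with no counterpart on the grid,
excludes this.
\end{itemize}

\section{The space $Y_p$}\label{sec:space}

In this section $1\le p<\infty$, the action is arbitrary, and $Y=Y_p$.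

\begin{lemma}\label{lem:complete}
$Y$ is a Banach space.
\end{lemma}

\begin{proof}
The map $f\mapsto(Rf,Cf)$ is isometric into the Banach space $L^1(X;\ell^p)\oplus_1L^1(X;\ell^p)$. We show that its range is
closed. If $Rf_n\to u$ and $Cf_n\to v$, then along a subsequence, for each $\gamma$, $f_n(x,\gamma)\to u_\gamma(x)$
for a.e.\ $x$ and $f_n(\gamma^{-1}y,\gamma)\to v_\gamma(y)$ for a.e.\ $y$. Since $\gamma$ preserves null sets,
\begin{equation}\label{eq:compare}
v_\gamma(y)=u_\gamma(\gamma^{-1}y)\quad\text{for a.e. }y .
\end{equation}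
So $(u,v)=(Rf,Cf)$ for $f(x,\gamma)=u_\gamma(x)$.
\end{proof}

\subsection*{Multiplications}
For $m\in L^\infty(X\times\Gamma)$ let $M_mf=mf$; clearly $\|M_m\|\le\|m\|_\infty$. For measurable
$S\subset X\times\Gamma$ let $P_S=M_{1_S}$; it depends on $S$ only modulo null sets. The operator $I-2P_S$ is
multiplication by a function with values $\pm1$, so it is an isometric involution. Applying \eqref{eq:ab}, which also
holds for $p=1$, in each row and each column, as on the grid, we get
\[
\|P_Sf\|+\|(I-P_S)f\|\le2^{1-1/p}\|f\|\qquad(f\in Y),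
\]
and passing to the bidual of the map $Y\to Y\oplus_1Y$, $f\mapsto(P_Sf,(I-P_S)f)$, yields
\begin{equation}\label{eq:bidual}
\|P_S^{**}\xi\|+\|(I-P_S)^{**}\xi\|\le2^{1-1/p}\|\xi\|\qquad(\xi\in Y^{**}).
\end{equation}

\subsection*{Matchings}
\begin{definition}\label{def:matching}
A \emph{matching} is a measurable set $S\subset X\times\Gamma$ such that at most one arrow of $S$ leaves each
$x\in X$ and at most one arrow of $S$ arrives at each $y\in X$.
\end{definition}

With $S_\gamma=\{x:(x,\gamma)\in S\}$ this means that the sets $S_\gamma$ are pairwise disjoint and the sets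
$\gamma S_\gamma$ are pairwise disjoint. Their unions $A=\bigcup_\gamma S_\gamma$ and
$B=\bigcup_\gamma\gamma S_\gamma$ are the \emph{domain} and the \emph{image} of $S$. The map $\sigma:A\to B$ with
$\sigma(x)=\gamma x$ for $x\in S_\gamma$ is a bimeasurable bijection that preserves $\mu$. Measurable subsets of
matchings are matchings. The simplest matchings are the sets $A\times\{\gamma\}$, with domain $A$ and image
$\gamma A$.

\begin{lemma}\label{lem:matching}
Let $S$ be a matching with domain $A$. For $f\in P_SY$ let $h(x)$ be the value of $f$ on the arrow of $S$ leaving $x\in A$. Then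
\begin{equation}\label{eq:match}
\|f\|_R=\|f\|_C=\|h\|_{L^1(A)},\qquad\text{so}\qquad\|f\|=2\|h\|_{L^1(A)},
\end{equation}
and every $h\in L^1(A)$ occurs. In particular, for $S_0=X\times\{e\}$, the map
\[
D:L^1(X)\to Y,\qquad (Dh)(x,\gamma)=\begin{cases}h(x),&\gamma=e,\\0,&\gamma\ne e,\end{cases}
\]
satisfies $\|Dh\|=2\|h\|_1$ and has range $P_{S_0}Y$. So $Y$ contains a $1$-complemented isometric copy of
$L^1(X)$, and $Y$ is nonreflexive.
\end{lemma}

\begin{proof}
Row $x$ of $f$ has the single possibly nonzero entry $h(x)$ if $x\in A$ and vanishes otherwise. With $B$ and $\sigma$ as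
above, column $y$ has the single possibly nonzero
entry $h(\sigma^{-1}y)$ if $y\in B$ and vanishes otherwise. As $\sigma$ preserves $\mu$, \eqref{eq:match} follows.
Conversely, given $h\in L^1(A)$, put its values on the arrows of $S$ and $0$ elsewhere. Applied to $S_0$, this shows that $\frac12D$
is an isometry onto $P_{S_0}Y$, and $\|P_{S_0}\|\le1$. Since $X$ is nonatomic,
$L^1(X)$ is not reflexive, hence neither is $Y$.
\end{proof}

\section{Embedding in $L^1$ and $L$-embeddedness}\label{sec:L1}

In this section $1<p\le2$; the action is arbitrary and $Y=Y_p$. We embed $\ell^p$ in $L^1$ by stable variables. What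
matters is not only that this is isometric but that it turns convergence in measure into convergence in the norm
of $\ell^p$.

Let $(\theta_\gamma)_{\gamma\in\Gamma}$ be independent copies of a symmetric $p$-stable variable $\theta$ on a probability
space $\Omega$; we write $\mathbb E$ for expectation. For real scalars, $\mathbb E\,e^{it\theta}=e^{-|t|^p}$ for
$t\in\mathbb R$. For complex scalars, $\theta$ is
isotropic: $\mathbb E\,e^{i\operatorname{Re}(\bar z\theta)}=e^{-|z|^p}$ for $z\in\mathbb C$. If $p=2$, these are Gaussian
variables. It is standard that such $\theta$ exist and, as $p>1$, that $c:=\mathbb E|\theta|<\infty$; also $c>0$. Multiplying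
characteristic functions, we see that a finite sum $\sum a_\gamma\theta_\gamma$ has the law of $\|a\|_p\,\theta$. So
$T(a)=c^{-1}\sum a_\gamma\theta_\gamma$ extends from finitely supported sequences to an isometry
$T:\ell^p(\Gamma)\to L^1(\Omega)$, and
\begin{equation}\label{eq:law}
|T(a)|\ \text{has the law of}\ c^{-1}\|a\|_p|\theta|\qquad(a\in\ell^p(\Gamma)).
\end{equation}
Applied pointwise, $T$ gives an isometry $L^1(X;\ell^p)\to L^1(X;L^1(\Omega))=L^1(X\times\Omega)$. Hence
\[
\Psi f=\bigl(T(Rf(x)),\,T(Cf(y))\bigr)
\]
is an isometry $\Psi:Y\to L^1(Z)$, where $Z$ is the disjoint union of two copies of $X\times\Omega$. The measure on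
$Z$, which is finite, is denoted by $\nu$.

\begin{lemma}\label{lem:measure}
If $f_n\in Y$, $\|f_n\|\le r$ and $\Psi f_n\to g$ in measure for some $g\in L^1(Z)$, then $g=\Psi f$ for some
$f\in Y$ with $\|f\|\le r$.
\end{lemma}

\begin{proof}
Write $g=(g_1,g_2)$ and pass to a subsequence that converges a.e. For a.e.\ $x$, the vectors $a_n=Rf_n(x)$ satisfy
$T(a_n)\to g_1(x,\cdot)$ a.s., so $T(a_n-a_m)\to0$ in probability as $n,m\to\infty$. Fix $\varepsilon>0$ with
$\delta:=\operatorname{Prob}(|\theta|\ge\varepsilon)>0$. By \eqref{eq:law}, whenever $\|a_n-a_m\|_p\ge\alpha$ we have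
$|T(a_n-a_m)|\ge c^{-1}\alpha\varepsilon$ with probability at least $\delta$. Hence $\|a_n-a_m\|_p\to0$. So
$Rf_n(x)$ converges in $\ell^p$ to some $u(x)$, and $T(u(x))=g_1(x,\cdot)$. In the same way
$Cf_n(y)\to v(y)$ in $\ell^p$ and $T(v(y))=g_2(y,\cdot)$ for a.e.\ $y$. The coordinates satisfy \eqref{eq:compare}, as
in the proof of Lemma~\ref{lem:complete}, so $u=Rf$ and $v=Cf$ for one measurable function $f$. By Fatou's lemma
$\|f\|\le r$, and $\Psi f=g$.
\end{proof}

We recall the structure of $L^1(Z)^{**}$. Let $K$ be the Gelfand space of $L^\infty(Z)$, so that $L^\infty(Z)=C(K)$ and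
$L^1(Z)^{**}=M(K)$, the Radon measures on $K$; measurable sets $E\subset Z$ correspond to clopen sets $\hat E\subset K$,
and these form a base, as simple functions are dense in $L^\infty(Z)$. Let $\hat\nu\in M(K)$ represent $\nu$. The
canonical image of $L^1(Z)$ is $L^1(\hat\nu)=\{\zeta\in M(K):\zeta\ll\hat\nu\}$, because $L^\infty(Z)=C(K)$ is dense in
both $L^1(\nu)$ and $L^1(\hat\nu)$ with the same norm. So the Lebesgue decomposition is an $L$-projection $P_0$ of
$L^1(Z)^{**}$ onto $L^1(Z)$, with kernel $\{s\in M(K):s\perp\hat\nu\}$.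

\begin{lemma}[Yosida--Hewitt]\label{lem:YH}
If $s\in M(K)$ and $s\perp\hat\nu$, there are measurable sets $E_1\supset E_2\supset\cdots$ in $Z$ with $\nu(E_n)\to0$ such that
$s(\varphi)=0$ whenever $\varphi\in L^\infty(Z)$ vanishes on some $E_n$.
\end{lemma}

\begin{proof}
Let $N\subset K$ be a Borel set with $\hat\nu(N)=0=|s|(K\setminus N)$. For each $k$ choose by regularity a compact
$C_k\subset N$ with $|s|(K\setminus C_k)<2^{-k}$, and then, as $\hat\nu(C_k)=0$, an open set of
$\hat\nu$-measure less than $2^{-k}$ containing $C_k$. By compactness there is a clopen set between the two. It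
corresponds to a measurable $E^k\subset Z$ with $\nu(E^k)<2^{-k}$. Put $E_n=\bigcup_{k\ge n}E^k$. Then
$\nu(E_n)\le2^{1-n}$. Since $\hat E_n\supset\hat E^k\supset C_k$ for all $k\ge n$, we have
$|s|(K\setminus\hat E_n)<2^{-k}$ for all $k\ge n$, so $|s|(K\setminus\hat E_n)=0$. If $\varphi$ vanishes on $E_n$,
the corresponding function on $K$ vanishes on $\hat E_n$, so $s(\varphi)=0$.
\end{proof}

\begin{proposition}\label{prop:Lemb}
For $1<p\le2$ the space $Y_p$ is isometric to a closed subspace of an $L^1$-space and is $L$-embedded.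
\end{proposition}

\begin{proof}
Identify $Y$ with the closed subspace $\Psi(Y)$ of $L^1(Z)$ and $Y^{**}$ with $Y^{\perp\perp}\subset L^1(Z)^{**}$. As
$P_0$ is the identity on $L^1(Z)$, it suffices to show $P_0(Y^{\perp\perp})\subset Y$; then $P_0$ restricts to an
$L$-projection of $Y^{**}$ onto $Y$.

Let $\zeta\in Y^{\perp\perp}$ with $\|\zeta\|\le r$, and write $\zeta=g+s$ with $g=P_0\zeta$ and $s\perp\hat\nu$.
Take $E_n$ from Lemma~\ref{lem:YH} for $s$, and a net $(y_i)$ in the ball $rB_Y$ with $y_i\to\zeta$ weak$^*$. For fixed $n$ and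
every $\varphi\in L^\infty(Z)$,
\[
\int_{Z\setminus E_n}y_i\varphi\,d\nu\ \longrightarrow\ \zeta(1_{Z\setminus E_n}\varphi)=\int_{Z\setminus E_n}g\varphi\,d\nu ,
\]
because $s$ does not see $1_{Z\setminus E_n}\varphi$. So $1_{Z\setminus E_n}g$ lies in the weak closure, hence in the norm
closure, of the convex set $1_{Z\setminus E_n}\cdot rB_Y$. Pick $y_n\in rB_Y$ with
$\|1_{Z\setminus E_n}(y_n-g)\|_1<1/n$. Since $\nu(E_n)\to0$, $y_n\to g$ in measure, and $g\in Y$ by
Lemma~\ref{lem:measure}.
\end{proof}

\section{The dual has no nontrivial $M$-ideals}\label{sec:noM}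

This section proves the following statement, which together with Lemma~\ref{lem:matching} and
Proposition~\ref{prop:Lemb} gives Theorem~\ref{thm:A}. The restriction $p\le2$ is not needed here.

\begin{proposition}\label{prop:noM}
Let $1<p<\infty$ and let the action be ergodic. Then $Y_p^*$ has no nontrivial $M$-ideals.
\end{proposition}

Fix $p$ and an ergodic action, put $Y=Y_p$, let $J\subset Y^*$ be an $M$-ideal with $J\neq\{0\}$, and let $Q$ be an
$L$-projection of $Y^{**}$ onto $J^\perp$. We have to show $Q=0$; then $J^\perp=\{0\}$ and $J=Y^*$.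

The plan is as follows. We first show that $Q$ commutes with all $P_S^{**}$ and find, since $J\ne\{0\}$, one small set
$S$ of arrows with $QP_S^{**}=0$. Norm savings as on the grid, together with ergodicity, spread this property to
the whole set $S_0=X\times\{e\}$. A last norm saving, between slot $e$ and the remaining slots, then gives $Q=0$.

\subsection{Good sets}

For measurable $S\subset X\times\Gamma$, the operator $I-2P_S^{**}$ is an isometry, and \eqref{eq:bidual} is condition
\eqref{eq:k} for $P_S^{**}$ with $k=2^{1-1/p}<2$. Lemma~\ref{lem:reflect} gives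
\begin{equation}\label{eq:QP}
QP_S^{**}=P_S^{**}Q\qquad\text{for every measurable }S\subset X\times\Gamma .
\end{equation}
So $J^\perp$ is $P_S^{**}$-invariant. For $\varphi\in J$ and $\xi\in J^\perp$ this gives
$\xi(P_S^*\varphi)=(P_S^{**}\xi)(\varphi)=0$, so $P_S^*J\subset J$ (recall that the closed subspace $J$ is the
pre-annihilator of $J^\perp$). Since $\|M_m\|\le\|m\|_\infty$, approximation by simple functions yields
\begin{equation}\label{eq:module}
M_m^*J\subset J\qquad(m\in L^\infty(X\times\Gamma)).
\end{equation}

On the grid, $Q$ was the projection onto a set of entries, and we compared entries in the kernel and in the range.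
The sets on which $Q$ vanishes make sense here too.

\begin{definition}\label{def:good}
A measurable set $S\subset X\times\Gamma$ is \emph{good} if $P_S^*Y^*\subset J$.
\end{definition}

As $J$ is the pre-annihilator of $\operatorname{ran}Q$, $S$ is good if and only if $(P_S^{**}\xi)(\varphi)=0$ for all
$\xi\in\operatorname{ran}Q$ and $\varphi\in Y^*$. So, by \eqref{eq:QP},
\begin{equation}\label{eq:good}
S\ \text{is good}\iff P_S^{**}Q=0\iff QP_S^{**}=0 .
\end{equation}
Measurable subsets and finite unions of good sets are good: for $S'\subset S$ we have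
$P_{S'}^*Y^*\subset P_S^*Y^*$, and for disjoint sets the projections add.

\begin{lemma}\label{lem:first}
Some set $A\times\{\gamma\}$ with $\mu(A)>0$ is good.
\end{lemma}

\begin{proof}
Take $0\ne\varphi\in J$. For $f\in Y$, the functions $P_{X\times F}f$, $F\subset\Gamma$ finite and increasing to
$\Gamma$, converge to $f$ in $Y$ by dominated convergence, as $p<\infty$. So $\varphi\circ P_{X\times\{\gamma\}}\ne0$
for some $\gamma$. By Lemma~\ref{lem:matching}, $P_{X\times\{\gamma\}}Y$ is $L^1(X)$ with twice its norm; so there is
$0\neq\psi\in L^\infty(X)$ with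
\[
\varphi(P_{X\times\{\gamma\}}f)=\int_X\psi(x)f(x,\gamma)\,d\mu(x)\qquad(f\in Y).
\]
Choose $\delta>0$ such that $A=\{|\psi|\ge\delta\}$ has $\mu(A)>0$. Again by Lemma~\ref{lem:matching}, every element of
$P_{A\times\{\gamma\}}^*Y^*$ has the form $f\mapsto\int_A\vartheta(x)f(x,\gamma)\,d\mu$ with
$\vartheta\in L^\infty(A)$. This functional is $M_m^*\varphi$, where $m(x,\gamma)=\vartheta(x)/\psi(x)$ for $x\in A$ and
$m=0$ off $A\times\{\gamma\}$; note that $|m|\le\|\vartheta\|_\infty/\delta$. By \eqref{eq:module} it belongs to $J$.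
\end{proof}

\subsection{Moving along rows and columns}

The next lemma is the inequality $\|e_{ij}+e_{ik}\|<4$ of the grid in operator form.

\begin{lemma}\label{lem:transfer}
Let $S,S'$ be matchings with the same domain, or with the same image. If $S$ is good, then $S'$ is good.
\end{lemma}

\begin{proof}
\emph{Reduction to $S\cap S'=\emptyset$.} Since $S\cap S'$ is good, it suffices to show that $S'\setminus S$ is good. The
matchings $S\setminus S'$ and $S'\setminus S$ again have the same domain (image): over each point of the common domain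
(image) there is one arrow of $S$ and one of $S'$, and the point survives on either side exactly when these arrows are different. Also
$S\setminus S'$ is good. So assume $S\cap S'=\emptyset$.

\emph{The transfer operators.} Let $\tau:S'\to S$ be the bijection that sends the arrow of $S'$ leaving $x$ to the arrow of $S$
leaving $x$ (same domain), respectively the arrow of $S'$ arriving at $y$ to the arrow of $S$ arriving at $y$
(same image). For $f\in Y$ let $Uf$ be the function on $X\times\Gamma$ that equals $f\circ\tau^{-1}$ on $S$ and $0$ off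
$S$, and let $U'f$ equal $f\circ\tau$ on $S'$ and $0$ off $S'$. By \eqref{eq:match}, the norm of a function
supported on a matching is twice the integral of its absolute value over the domain or, $\mu$ being
invariant, over the image. So $\|Uf\|=\|P_{S'}f\|\le\|f\|$ and $\|U'f\|=\|P_Sf\|\le\|f\|$. Further,
\[
U'U=P_{S'},\qquad P_SU=U=UP_{S'} .
\]

\emph{The saving.} Let $f'\in P_{S'}Y$ and $t=\frac12\|f'\|$, so that
$\|f'\|_R=\|f'\|_C=\|Uf'\|_R=\|Uf'\|_C=t$. If $S,S'$ have the same domain, then for each $x$ in it row $x$ of $f'+Uf'$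
contains the same value twice,
in distinct slots since $S\cap S'=\emptyset$, and otherwise only zeros; so $\|f'+Uf'\|_R=2^{1/p}t$, while
$\|f'+Uf'\|_C\le2t$. If they have the same image, then for each $y$ in it column $y$ of $f'+Uf'$ contains the same value
twice and otherwise only zeros; the slots are
distinct because an arrow arriving at $y$ is determined by its slot and $S\cap S'=\emptyset$. So
$\|f'+Uf'\|_C=2^{1/p}t$ and
$\|f'+Uf'\|_R\le2t$. In either case $\|f'+Uf'\|\le(2+2^{1/p})t$, and since $U=UP_{S'}$,
\begin{equation}\label{eq:saving}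
\|P_{S'}+U\|\le1+2^{1/p-1}<2 .
\end{equation}

\emph{Conclusion.} Let $\zeta\in Y^{**}$, $\xi'=QP_{S'}^{**}\zeta$ and $\xi=U^{**}\xi'$. By \eqref{eq:QP},
$P_{S'}^{**}\xi'=\xi'=Q\xi'$. As $S$ is good, $Q\xi=QP_S^{**}U^{**}\xi'=0$ by \eqref{eq:good}. Moreover
$\|\xi'\|=\|U'^{**}U^{**}\xi'\|\le\|\xi\|$. So \eqref{eq:add} and \eqref{eq:saving} give
\[
2\|\xi'\|\le\|\xi'\|+\|\xi\|=\|\xi'+\xi\|=\|(P_{S'}+U)^{**}\xi'\|\le(1+2^{1/p-1})\|\xi'\|,
\]
and $\xi'=0$. Thus $QP_{S'}^{**}=0$, and $S'$ is good.
\end{proof}

To spread goodness over $X$ we need enough matchings. This is the only place in this section where ergodicity enters.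

\begin{lemma}\label{lem:comparison}
Let $A,B\subset X$ be measurable. If $\mu(A)>0$ and $\mu(B)\le\mu(A)$, there is a matching with domain contained in $A$
and image contained in $B$ and equal to $B$ up to a null set.
\end{lemma}

\begin{proof}
Match greedily. Enumerate $\Gamma=\{\gamma_1,\gamma_2,\dots\}$ without repetitions and put recursively
\[
A_n=\Bigl(A\setminus\bigcup_{k<n}A_k\Bigr)\cap\gamma_n^{-1}\Bigl(B\setminus\bigcup_{k<n}B_k\Bigr),\qquad B_n=\gamma_nA_n .
\]
The $A_n$ are disjoint subsets of $A$ and the $B_n$ are disjoint subsets of $B$, so $S=\bigcup_nA_n\times\{\gamma_n\}$ is a matching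
with domain $\bigcup A_n$ and image $\bigcup B_n$. Let $A_\infty=A\setminus\bigcup A_n$,
$B_\infty=B\setminus\bigcup B_n$, and suppose $\mu(B_\infty)>0$. As $\mu(A_n)=\mu(B_n)$,
$\mu(A_\infty)=\mu(A)-\mu(B)+\mu(B_\infty)>0$. The invariant set $\bigcup_n\gamma_nA_\infty$ has positive measure, so
it is conull by ergodicity. Hence $\mu(\gamma_nA_\infty\cap B_\infty)>0$, that is, $\mu(A_\infty\cap\gamma_n^{-1}B_\infty)>0$, for
some $n$. But $A_\infty\cap\gamma_n^{-1}B_\infty\subset A_n$ by the definition of $A_n$, whereas $A_n$ is disjoint from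
$A_\infty$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:diagonal}
The set $S_0=X\times\{e\}$ is good.
\end{lemma}

\begin{proof}
Let $A\times\{\gamma\}$ be good with $\mu(A)>0$ (Lemma~\ref{lem:first}). By Lemma~\ref{lem:transfer} (same domain $A$),
$A\times\{e\}$ is good. Let $\mu(B)\le\mu(A)$, and let $S$ be a matching as in Lemma~\ref{lem:comparison}, with domain
$A'\subset A$ and, after changing $B$ by a null set, image $B$. The set $A'\times\{e\}$ is good as a subset of
$A\times\{e\}$. So $S$ is good (same domain $A'$), and then $B\times\{e\}$ is good (same image $B$). Since $\mu$ is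
nonatomic and finite, $X$ is a finite union of sets of measure at most $\mu(A)$. So $S_0$ is good.
\end{proof}

\subsection{Elements at infinity}

On a finite grid we would be finished. Here, Lemmas~\ref{lem:transfer} and~\ref{lem:diagonal} show that $X\times F$ is
good for all finite $F\subset\Gamma$, but this does not yet give $Q=0$.

\begin{remark}\label{rem:escape}
There can be $\xi\ne0$ in $Y^{**}$ with $P_{X\times F}^{**}\xi=0$ for all finite $F\subset\Gamma$. Let $\Gamma$ be
infinite, $\gamma_1,\gamma_2,\dots$ distinct, $A_1,A_2,\dots\subset X$ disjoint of positive measure, and let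
$f_n=\mu(A_n)^{-1}1_{A_n\times\{\gamma_n\}}$. Then $\|f_n\|=2$ by \eqref{eq:match}. The functional
$\varphi(f)=\sum_n\int_{A_n}f(x,\gamma_n)\,d\mu$ satisfies $|\varphi(f)|\le\|f\|_R$ and $\varphi(f_n)=1$ for all $n$.
So each weak$^*$ cluster point $\xi$ of $(f_n)$ has $\xi(\varphi)=1$, while $P_{X\times F}f_n=0$ for all but
finitely many $n$.
\end{remark}

The remedy is that in any case \emph{one} slot of each row and column, slot $e$, is under control. If
$\xi\in\operatorname{ran}Q$ is approximated by functions $f_i$ that vanish in slot $e$, we put into slot $e$ of each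
row the whole norm of that row. In the limit this defines an element of $\ker Q$ whose sum with $\xi$ saves norm.

\begin{proof}[Proof of Proposition~\ref{prop:noM}]
With $J$ and $Q$ as fixed above, let $\xi\in\operatorname{ran}Q$. By Lemma~\ref{lem:diagonal} and \eqref{eq:good},
$P_{S_0}^{**}\xi=P_{S_0}^{**}Q\xi=0$. Choose a net
$(f_i)$ in $Y$ with $\|f_i\|\le\|\xi\|$ and $f_i\to\xi$ weak$^*$. Replacing $f_i$ by $(I-P_{S_0})f_i$ does not
increase norms and keeps the limit $(I-P_{S_0})^{**}\xi=\xi$. So we may assume $f_i(x,e)=0$. Passing to a subnet,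
$\|f_i\|_R\to\rho$ and $\|f_i\|_C\to\kappa$, where $\rho+\kappa\le\|\xi\|$.

\emph{Claim: $\rho=0$.} Let $h_i(x)=\|Rf_i(x)\|_p$, so that $\|h_i\|_1=\|f_i\|_R$, and put $\eta_i=Dh_i$. The
$\eta_i$ are bounded and lie in $P_{S_0}Y$, so after passing to a further subnet they converge weak$^*$ to some $\eta$ with
$P_{S_0}^{**}\eta=\eta$. By \eqref{eq:good}, $Q\eta=QP_{S_0}^{**}\eta=0$.

We need $\|\eta\|$ from below. Slot $e$ of row $x$ is $f(x,e)$ and slot $e$ of column $y$ is $f(y,e)$. So
$\int|f(x,e)|\,d\mu$ is at most $\|f\|_R$ and at most $\|f\|_C$, and the functional $\Phi(f)=2\int f(x,e)\,d\mu(x)$ has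
$\|\Phi\|\le1$. As $\Phi(\eta_i)=2\|f_i\|_R\to2\rho$, we get $\|\eta\|\ge2\rho$.

Row $x$ of $f_i+\eta_i$ consists of $Rf_i(x)$, whose $e$-entry is zero, and the entry $h_i(x)$ in slot $e$; its
$\ell^p$-norm is $2^{1/p}h_i(x)$. Hence $\|f_i+\eta_i\|_R=2^{1/p}\|f_i\|_R$, and
$\|f_i+\eta_i\|_C\le\|f_i\|_C+\|\eta_i\|_C=\|f_i\|_C+\|f_i\|_R$. Since $\xi\in\operatorname{ran}Q$ and
$\eta\in\ker Q$,
\[
(\rho+\kappa)+2\rho\le\|\xi\|+\|\eta\|=\|\xi+\eta\|\le\liminf\|f_i+\eta_i\|\le2^{1/p}\rho+(\kappa+\rho).
\]
So $2\rho\le2^{1/p}\rho$, and $\rho=0$ because $p>1$.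

\emph{Claim: $\kappa=0$.} Use now $h_i(y)=\|Cf_i(y)\|_p$ and $\eta_i=Dh_i$. As before, a weak$^*$ limit
$\eta$ of a subnet satisfies $Q\eta=0$, and $\Phi(\eta_i)=2\|f_i\|_C$ gives $\|\eta\|\ge2\kappa$. The column of $Dh_i$ at $y$
has $h_i(y)$ in slot $e$, where $Cf_i(y)$ has the entry $f_i(y,e)=0$. So
$\|f_i+\eta_i\|_C=2^{1/p}\|f_i\|_C$ and $\|f_i+\eta_i\|_R\le\|f_i\|_R+\|f_i\|_C$. It follows that
$(\rho+\kappa)+2\kappa\le2^{1/p}\kappa+(\rho+\kappa)$, and $\kappa=0$.

Therefore $\|\xi\|\le\liminf\|f_i\|=\rho+\kappa=0$. So $Q=0$, that is, $J^\perp=\{0\}$ and $J=Y^*$.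
\end{proof}

\section{The exact range of the construction}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The last assertion is part of Lemma~\ref{lem:matching}, and ``if'' is Theorem~\ref{thm:A}. For ``only if'' there are
three cases.

\emph{The action is not ergodic, $p$ arbitrary.} Let $E$ be invariant with $0<\mu(E)<1$. Since $1_E(\gamma^{-1}y)=1_E(y)$ for
a.e.\ $y$ and all $\gamma$, $P=P_{E\times\Gamma}$ multiplies both $Rf$ and $Cf$ by $1_E$. So $P$ is an $L$-projection
on $Y_p$ with $0\ne P\ne I$, and $Y_p^*$ has a nontrivial $M$-ideal by Lemma~\ref{lem:Msummand}.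

\emph{$p=1$.} As $\mu$ is invariant, $\|f\|_R=\|f\|_C=\|f\|_{L^1(X\times\Gamma)}$. So every $P_S$ is an
$L$-projection. Taking $S=E\times\Gamma$ with $0<\mu(E)<1$, we conclude as before.

\emph{The action is ergodic and $p>2$.} First, $\Gamma$ is infinite: otherwise choose $A$ with
$0<\mu(A)<1/|\Gamma|$; the invariant set $\bigcup_\gamma\gamma A$ would have measure strictly between $0$ and $1$. For
$a\in\ell^p(\Gamma)$ all rows and columns of the function $f(x,\gamma)=a_\gamma$ are equal to $a$, so $\|f\|=2\|a\|_p$,
and $Y_p$ contains a copy of $\ell^p(\Gamma)$. We recall why this does not embed in an $L^1$-space. By Khintchine's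
inequality there is $k>0$ such that, with independent random signs $\varepsilon_i$ and $x_1,\dots,x_n$ in an $L^1$-space,
\[
\mathbb E\Bigl\|\sum\varepsilon_ix_i\Bigr\|_1\ge k\int\Bigl(\sum|x_i|^2\Bigr)^{1/2}\ge k\Bigl(\sum\|x_i\|_1^2\Bigr)^{1/2},
\]
the second step being the triangle inequality for vector-valued integrals in $\ell^2_n$. So in every space isomorphic to
a subspace of an $L^1$-space the inequality
$\mathbb E\|\sum\varepsilon_ix_i\|\ge k'(\sum\|x_i\|^2)^{1/2}$ holds for all finite families, with some constant $k'>0$;
that is, such a space has cotype $2$. But if $x_1,\dots,x_n$ are distinct members of the standard unit vector basis of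
$\ell^p(\Gamma)$, the left side is $n^{1/p}$ and the right side is $k'n^{1/2}$, so the inequality fails for large $n$
when $p>2$. So $Y_p$ is not even isomorphic to a subspace of an $L^1$-space.
\end{proof}

\begin{remark}\label{rem:hyp}
Proposition~\ref{prop:noM} and the first case above show that, for every $1<p<\infty$, the dual $Y_p^*$ has no nontrivial
$M$-ideals if and only if the action is ergodic. For ergodic actions and $1<p<\infty$, the condition $p\le2$ is
exactly the one under which $Y_p$ embeds in an $L^1$-space. That $X$ is nonatomic makes $Y_p$ nonreflexive: if $X$ were a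
finite set with normalized counting measure and $1<p<\infty$, the norm of $Y_p$ would be equivalent to that of
$\ell^p(X\times\Gamma)$, and $Y_p$ would be reflexive.
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\texttt{http://page.mi.fu-berlin.de/werner99/mbuch/buch4.pdf}
\end{thebibliography}

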